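\title{Equidiffuse sequences of measures and decompositions in $L^1+H^{-1}$}

\begin{abstract}
By a theorem of Boccardo, Gallou\"et and Orsina, a finite measure on a smooth bounded domain of $\mathbb{R}^N$, $N\ge 2$, that vanishes on sets of zero $H^1$-capacity is the sum of an $L^1$ function and an element of $H^{-1}$. We show that the natural version of this statement for sequences is false: there is a bounded, weakly$^*$ convergent, equidiffuse sequence of nonnegative smooth functions that cannot be split, along any subsequence, into a bounded equi-integrable sequence and a sequence bounded in $H^{-1}$. We characterize the sequences of diffuse measures that do split into a strongly convergent $L^1$ part and a bounded $H^{-1}$ part, and we find the sharp capacitary threshold: under the bound $|\mu_k|(A)\le C\operatorname{cap}(A)^\theta$ the splitting always exists for $\theta>\frac12$ and can fail for $\theta\le\frac12$.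
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Diffuse and equidiffuse measures}

Throughout, $\Omega\subset\mathbb{R}^N$, $N\ge2$, is a smooth bounded domain. We write $\mathcal{M}(\Omega)$ for the space of finite signed Radon measures in $\Omega$ with the total variation norm $\|\cdot\|_{\mathcal{M}}$. It is the dual of the space $C_0(\Omega)$ of continuous functions on $\overline\Omega$ that vanish on $\partial\Omega$, and $\mu_k\to\mu$ \emph{weakly$^*$} means $\int\varphi\,d\mu_k\to\int\varphi\,d\mu$ for every $\varphi\in C_0(\Omega)$. A function $f\in L^1(\Omega)$ is identified with the measure $f\,dx$. The space $H^1_0(\Omega)$ carries the norm $\|\nabla\varphi\|_2$, and its dual $H^{-1}(\Omega)$ consists of the distributions $S$ with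
\[
\|S\|_{H^{-1}}=\sup\{\langle S,\varphi\rangle:\ \varphi\in C_c^\infty(\Omega),\ \|\nabla\varphi\|_2\le1\}<\infty .
\]
This is a Hilbert norm, being the dual norm of a Hilbert space. Equalities such as $\mu=f+S$ hold in the sense of distributions. The closed unit balls of $\mathcal{M}(\Omega)$, $L^\infty(\Omega)$ and $H^{-1}(\Omega)$ are denoted by $B_{\mathcal{M}}$, $B_\infty$ and $B_{H^{-1}}$.

The \emph{capacity} of a compact set $K\subset\Omega$ is
\[
\operatorname{cap}(K)=\inf\Big\{\int_\Omega|\nabla\varphi|^2:\ \varphi\in C_c^\infty(\Omega),\ \varphi\ge1\text{ on }K\Big\};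
\]
the functions $\varphi$ in this infimum are called \emph{admissible} for $K$. The capacity of an open set is the supremum of the capacities of its compact subsets, and the capacity of an arbitrary set is the infimum of the capacities of its open supersets. Thus $\operatorname{cap}(A)$ is the least energy needed to raise a function from $0$ near $\partial\Omega$ to $1$ on $A$.

\begin{definition}\label{def:diffuse}
A measure $\mu\in\mathcal{M}(\Omega)$ is \emph{diffuse} if $|\mu|(A)=0$ for every Borel set $A\subset\Omega$ with $\operatorname{cap}(A)=0$. A sequence $(\mu_k)\subset\mathcal{M}(\Omega)$ is \emph{equidiffuse} if for every $\varepsilon>0$ there is $\delta>0$ such that $|\mu_k|(A)<\varepsilon$ for all $k$ and all Borel sets $A\subset\Omega$ with $\operatorname{cap}(A)<\delta$.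
\end{definition}

Recall that $(f_k)\subset L^1(\Omega)$ is \emph{equi-integrable} if for every $\varepsilon>0$ there is $\delta>0$ such that $\int_E|f_k|<\varepsilon$ for all $k$ and all $E$ of Lebesgue measure $|E|<\delta$. Equidiffuseness is the same notion with capacity in place of volume.

There are two evident sources of diffuse measures. Sets of small capacity have small volume (see \eqref{eq:volume} below), so $L^1$ functions are diffuse and equi-integrable sequences are equidiffuse. A nonnegative measure in $H^{-1}(\Omega)$ gives a set $A$ mass at most $\|\mu\|_{H^{-1}}\operatorname{cap}(A)^{1/2}$ (see \eqref{eq:half}); an example singular with respect to Lebesgue measure is surface measure on $\Omega\cap\{x_N=0\}$, since $\int|\varphi(x',0)|\,dx'\le\int_\Omega|\partial_N\varphi|\le|\Omega|^{1/2}\|\nabla\varphi\|_2$. A Dirac mass is not diffuse, because points have zero capacity when $N\ge2$ (Example~\ref{ex:condenser}). The two sources account for all diffuse measures.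

\begin{theorem}[Boccardo--Gallou\"et--Orsina]\label{thm:BGO}
Every diffuse measure $\mu\in\mathcal{M}(\Omega)$ can be written as $\mu=f+S$ with $f\in L^1(\Omega)$ and $S\in H^{-1}(\Omega)$.
\end{theorem}

We use this theorem without proof. The following question about a version for sequences is posed in \cite{RL}.

\begin{quote}
Let $(\mu_k)\subset\mathcal{M}(\Omega)$ be a bounded, equidiffuse sequence of diffuse measures converging weakly$^*$ to $\mu$. Can one always write $\mu_k=f_k+S_k$, where $(f_k)$ converges strongly in $L^1(\Omega)$ and $(S_k)$ is bounded in $H^{-1}(\Omega)$?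
\end{quote}

Several things suggest a positive answer. For a constant sequence the statement is Theorem~\ref{thm:BGO}. The demand of strong convergence is milder than it looks, because oscillation can be moved into the second term: $1+\sin(kx_1)$ is bounded in $L^2(\Omega)\subset H^{-1}(\Omega)$, so $f_k=0$ will do, and by Theorem~\ref{thm:char} below every bounded, equi-integrable, weakly$^*$ convergent sequence of $L^1$ functions has such a decomposition. For nonnegative measures equidiffuseness is necessary, and in all cases it yields a bound in $H^{-1}$ up to an error of arbitrarily small mass (Proposition~\ref{prop:P}). Nevertheless the answer is no.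

\subsection{Results}

\begin{theorem}\label{thm:counter}
There is a bounded equidiffuse sequence $(\mu_k)$ of nonnegative functions in $C_c^\infty(\Omega)$, converging weakly$^*$ to a bounded function, such that along no subsequence can one write $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable in $L^1(\Omega)$ and $(S_k)$ bounded in $H^{-1}(\Omega)$. In particular, the question has a negative answer for every smooth bounded domain $\Omega\subset\mathbb{R}^N$, $N\ge2$.
\end{theorem}

The next theorem says which sequences admit the decomposition.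

\begin{theorem}\label{thm:char}
Let $(\mu_k)\subset\mathcal{M}(\Omega)$ be a bounded sequence of diffuse measures converging weakly$^*$ to $\mu$. The following are equivalent.
\begin{enumerate}
\item[(i)] $\mu_k=f_k+S_k$ with $(f_k)$ strongly convergent in $L^1(\Omega)$ and $(S_k)$ bounded in $H^{-1}(\Omega)$.
\item[(ii)] $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable in $L^1(\Omega)$ and $(S_k)$ bounded in $H^{-1}(\Omega)$.
\item[(iii)] There is $C$ such that, for every sequence $(\varphi_k)\subset C_c^\infty(\Omega)$ bounded in $L^\infty(\Omega)$ with $\varphi_k\rightharpoonup0$ weakly in $H^1_0(\Omega)$,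
\[
\limsup_{k\to\infty}\Big|\int\varphi_k\,d\mu_k\Big|\le C\limsup_{k\to\infty}\|\nabla\varphi_k\|_2 .
\]
\item[(iv)] There is $C$ such that for every $\varepsilon>0$ there is $T_\varepsilon$ with $\mu_k\in\varepsilon B_{\mathcal{M}}+T_\varepsilon B_\infty+C\,B_{H^{-1}}$ for all $k$.
\end{enumerate}
\end{theorem}

Condition (iv) is what (ii) gives when $f_k$ is truncated at a height $T_\varepsilon$. It should be compared with the following description of equidiffuseness.

\begin{proposition}\label{prop:P}
Let $(\mu_k)\subset\mathcal{M}(\Omega)$, and consider the property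
\begin{enumerate}
\item[(P)] for every $\varepsilon>0$ there is $C_\varepsilon$ with $\mu_k\in\varepsilon B_{\mathcal{M}}+C_\varepsilon B_{H^{-1}}$ for all $k$.
\end{enumerate}
\begin{enumerate}
\item[(a)] If $(\mu_k)$ is bounded in $\mathcal{M}(\Omega)$ and equidiffuse, then \textup{(P)} holds.
\item[(b)] If $\mu_k\ge0$ for all $k$ and \textup{(P)} holds, then $(\mu_k)$ is equidiffuse.
\end{enumerate}
Consequently, for bounded sequences of nonnegative measures, equidiffuseness and \textup{(P)} are equivalent. Moreover, under the hypotheses of Theorem~\ref{thm:char}, if $\mu_k\ge0$ for all $k$, then each of \textup{(i)--(iv)} implies equidiffuseness.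
\end{proposition}

The gap between the hypothesis of the question and its conclusion is therefore one of quantifiers. Equidiffuseness gives an $H^{-1}$ bound $C_\varepsilon$ that may blow up as $\varepsilon\to0$; the decomposition requires exactly that, modulo bounded functions, it does not.

Finally we ask how fast $|\mu_k|(A)$ must decay with $\operatorname{cap}(A)$ for the decomposition to be guaranteed. For a bounded sequence $(\mu_k)$ and $s>0$ let
\begin{equation}\label{eq:kappa}
\kappa(s)=\inf\{\operatorname{cap}(A):\ A\subset\Omega\text{ Borel},\ |\mu_k|(A)\ge s\text{ for some }k\},\qquad\inf\emptyset=\infty,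
\end{equation}
be the least capacity on which some $\mu_k$ puts mass $s$. The function $\kappa$ is nondecreasing. The number $\delta$ works for $\varepsilon$ in Definition~\ref{def:diffuse} exactly when $\delta\le\kappa(\varepsilon)$, so $(\mu_k)$ is equidiffuse if and only if $\kappa(s)>0$ for all $s>0$. We use the conventions $s/0=\infty$ and $s/\infty=0$.

\begin{theorem}\label{thm:threshold}
\begin{enumerate}
\item[(a)] Let $M=\sup_k\|\mu_k\|_{\mathcal{M}}<\infty$. If $I=\int_0^M\frac{s}{\kappa(s)}\,ds<\infty$, then $\|\mu_k\|_{H^{-1}}\le4\sqrt{2I}$ for all $k$, so the decomposition holds with $f_k=0$.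
\item[(b)] Let $h:(0,1]\to(0,\infty)$ be such that $h(s)/s^\beta$ is nondecreasing for some $\beta>1$ and $\int_0^1\frac{s}{h(s)}\,ds=\infty$. Then there is a bounded sequence of nonnegative functions $\mu_k\in C_c^\infty(\Omega)$, weakly$^*$ convergent to a bounded function, with $\kappa(s)\ge h(s)$ for $0<s\le1$ (hence equidiffuse), such that along no subsequence $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable in $L^1(\Omega)$ and $(S_k)$ bounded in $H^{-1}(\Omega)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:theta}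
Consider bounded, weakly$^*$ convergent sequences with $|\mu_k|(A)\le C\operatorname{cap}(A)^\theta$ for all Borel sets $A\subset\Omega$ and all $k$. If $\theta>\frac12$, the decomposition always exists, with $f_k=0$. If $0<\theta\le\frac12$, it fails in general.
\end{corollary}

Theorem~\ref{thm:counter} is proved in Section~\ref{sec:counter}, which uses only Lemmas~\ref{lem:cap} and \ref{lem:test} and Example~\ref{ex:condenser}. Sections~\ref{sec:P}, \ref{sec:char} and \ref{sec:threshold} contain the proofs of Proposition~\ref{prop:P}, Theorem~\ref{thm:char} and Theorem~\ref{thm:threshold}.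

\section{Capacity, test functions and duality}\label{sec:prelim}

Let $\omega_N$ be the volume of the unit ball, so that $N\omega_N$ is the area of the unit sphere, and let $C_P$ be the constant in Poincar\'e's inequality $\int_\Omega\varphi^2\le C_P\int_\Omega|\nabla\varphi|^2$ on $H^1_0(\Omega)$. Then
\begin{equation}\label{eq:Linfty}
\|g\|_{H^{-1}}\le C_P^{1/2}\|g\|_2\le(C_P|\Omega|)^{1/2}\|g\|_\infty .
\end{equation}

\begin{lemma}\label{lem:cap}
\begin{enumerate}
\item[(a)] The three clauses in the definition of capacity agree on compact sets and on open sets, and $\operatorname{cap}$ is monotone under inclusion.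
\item[(b)] If $\psi$ is Lipschitz with compact support in $\Omega$ and $\psi\ge1$ on a compact set $K$, then $\operatorname{cap}(K)\le\int|\nabla\psi|^2$.
\item[(c)] Let $\nu\ge0$ be a finite Radon measure, $a\ge0$, $b>0$, $\theta>0$. If $\nu(K)\le a+b\|\nabla\varphi\|_2^{2\theta}$ for every compact $K$ and every $\varphi$ admissible for $K$, then $\nu(A)\le a+b\operatorname{cap}(A)^\theta$ for every Borel set $A\subset\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\operatorname{cap}_0(K)$ for the infimum over admissible functions and $\operatorname{cap}^*(A)$ for the infimum over open supersets. The supremum of $\operatorname{cap}_0$ over compact subsets is monotone on open sets, so it equals $\operatorname{cap}^*$ there, and $\operatorname{cap}^*$ is monotone. Every open $U\supset K$ has capacity at least $\operatorname{cap}_0(K)$, so $\operatorname{cap}_0(K)\le\operatorname{cap}^*(K)$.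

Let $\psi$ and $K$ be as in (b), let $\eta>0$ and $U=\{(1+\eta)\psi>1\}$, an open set containing $K$. If $K'\subset U$ is compact, then $\min_{K'}(1+\eta)\psi>1$. The mollifications of $(1+\eta)\psi$ converge uniformly and in $H^1$, so those with small parameter are admissible for $K'$, and $\operatorname{cap}_0(K')\le(1+\eta)^2\int|\nabla\psi|^2$. Hence $\operatorname{cap}^*(K)\le(1+\eta)^2\int|\nabla\psi|^2$ for all $\eta>0$. This proves (b), and with $\psi$ admissible for $K$ it gives $\operatorname{cap}^*(K)\le\operatorname{cap}_0(K)$, which completes (a).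

For (c), take the infimum over $\varphi$ and use monotonicity: $\nu(K)\le a+b\operatorname{cap}(A)^\theta$ for compact $K\subset A$. By inner regularity, $\nu(A)$ is the supremum of these $\nu(K)$.
\end{proof}

Since $|K|\le\int\varphi^2\le C_P\|\nabla\varphi\|_2^2$ for $\varphi$ admissible for $K$, part (c) gives
\begin{equation}\label{eq:volume}
|A|\le C_P\operatorname{cap}(A)\qquad\text{for every Borel set }A\subset\Omega .
\end{equation}

\begin{example}[The spherical condenser]\label{ex:condenser}
Let $\overline{B_R(y)}\subset\Omega$, $0<r<R$, and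
\[
\gamma_R(t)=\int_t^R\tau^{1-N}\,d\tau,\qquad 0<t\le R;
\]
this is $\log(R/t)$ for $N=2$ and $(t^{2-N}-R^{2-N})/(N-2)$ for $N\ge3$. Let $\psi_r$ equal $1$ on $B_r(y)$, $\gamma_R(|x-y|)/\gamma_R(r)$ on $B_R(y)\setminus B_r(y)$, and $0$ elsewhere. For $r,r'\in(0,R)$, polar coordinates give
\begin{equation}\label{eq:condenser}
\int\nabla\psi_r\cdot\nabla\psi_{r'}=N\omega_N\int_{\max(r,r')}^R\frac{t^{2-2N}\,t^{N-1}}{\gamma_R(r)\gamma_R(r')}\,dt=\frac{N\omega_N}{\max(\gamma_R(r),\gamma_R(r'))},
\end{equation}
because the integral of $t^{1-N}$ is $\gamma_R(\max(r,r'))=\min(\gamma_R(r),\gamma_R(r'))$. By Lemma~\ref{lem:cap}(b), $\operatorname{cap}(\overline{B_r(y)})\le N\omega_N/\gamma_R(r)$. As $N\ge2$, $\gamma_R$ decreases continuously from $\infty$ to $0$ on $(0,R]$. So the capacity of $B_r(y)$ tends to $0$ with $r$, and points have zero capacity.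
\end{example}

An identity of distributions can at first be tested only against $C_c^\infty$ functions. We need a larger class.

\begin{lemma}\label{lem:test}
If $\mu,\nu\in\mathcal{M}(\Omega)$, $S\in H^{-1}(\Omega)$ and $\mu=\nu+S$, then $\int\varphi\,d\mu=\int\varphi\,d\nu+\langle S,\varphi\rangle$ for every $\varphi\in C_0(\Omega)\cap H^1_0(\Omega)$.
\end{lemma}

\begin{proof}
Both sides are continuous under simultaneous uniform and $H^1$ convergence of $\varphi$. The function $\varphi_\delta=(\varphi-\delta)^+-(\varphi+\delta)^-$ is supported in the compact set $\{|\varphi|\ge\delta\}\subset\Omega$, so its mollifications lie in $C_c^\infty(\Omega)$ and converge to it in both senses. Moreover $|\varphi_\delta-\varphi|\le\delta$, and $\nabla\varphi_\delta=\mathbf{1}_{\{|\varphi|>\delta\}}\nabla\varphi\to\nabla\varphi$ in $L^2$ because $\nabla\varphi=0$ a.e.\ on $\{\varphi=0\}$.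
\end{proof}

The last tool turns an inequality for test functions into a decomposition.

\begin{lemma}\label{lem:HB}
Let $\mu\in\mathcal{M}(\Omega)$ and $\varepsilon,T,C\ge0$. If $|\int\varphi\,d\mu|\le\varepsilon\|\varphi\|_\infty+T\|\varphi\|_1+C\|\nabla\varphi\|_2$ for all $\varphi\in C_c^\infty(\Omega)$, then $\mu\in\varepsilon B_{\mathcal{M}}+TB_\infty+CB_{H^{-1}}$.
\end{lemma}

\begin{proof}
On $X=C_0(\Omega)\times L^1(\Omega)\times L^2(\Omega;\mathbb{R}^N)$ consider the seminorm $\varepsilon\|u\|_\infty+T\|v\|_1+C\|w\|_2$. The functional $(\varphi,\varphi,\nabla\varphi)\mapsto\int\varphi\,d\mu$, defined on a subspace of $X$, is dominated by it, and the Hahn--Banach theorem extends it to $X$ with the same bound. Restricting the extension to the three factors gives $\nu\in\mathcal{M}(\Omega)$, $g\in L^\infty(\Omega)$, $F\in L^2(\Omega;\mathbb{R}^N)$ with $\|\nu\|_{\mathcal{M}}\le\varepsilon$, $\|g\|_\infty\le T$, $\|F\|_2\le C$, and $\int\varphi\,d\mu=\int\varphi\,d\nu+\int g\varphi+\int F\cdot\nabla\varphi$. Thus $\mu=\nu+g-\operatorname{div}F$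 and $\|\operatorname{div}F\|_{H^{-1}}\le C$.
\end{proof}

\section{Mass on many small balls}\label{sec:counter}

\subsection{What a decomposition forbids}

An equi-integrable sequence does not see bounded test functions that vanish in the limit, whatever their energy. Against such functions only the $H^{-1}$ part acts.

\begin{lemma}\label{lem:obstruction}
Suppose that, for $k$ in an infinite set of indices, $\mu_k=f_k+S_k\in\mathcal{M}(\Omega)$ with $(f_k)$ bounded and equi-integrable in $L^1(\Omega)$ and $\|S_k\|_{H^{-1}}\le C$. If $\Phi_k\in C_0(\Omega)\cap H^1_0(\Omega)$ are uniformly bounded and $\Phi_k\to0$ in $L^2(\Omega)$, then along these indices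
\[
\limsup_{k\to\infty}\Big|\int\Phi_k\,d\mu_k\Big|\le C\limsup_{k\to\infty}\|\nabla\Phi_k\|_2 .
\]
\end{lemma}

\begin{proof}
Let $|\Phi_k|\le T$. For $\eta>0$ we have $|\int f_k\Phi_k|\le T\int_{\{|\Phi_k|>\eta\}}|f_k|+\eta\|f_k\|_1$. The first term tends to $0$ by equi-integrability, since $|\{|\Phi_k|>\eta\}|\le\eta^{-2}\|\Phi_k\|_2^2\to0$; as $\eta$ is arbitrary, $\int f_k\Phi_k\to0$. By Lemma~\ref{lem:test}, $|\int\Phi_k\,d\mu_k|\le|\int f_k\Phi_k|+C\|\nabla\Phi_k\|_2$.
\end{proof}

Suppose that $\mu_k\ge0$ puts mass $a$ on a set $A_k$, and that $0\le\Phi_k\le1$ equals $1$ on $A_k$, has energy $c$ and tends to $0$ in $L^2$. The lemma then forces $a\le C\sqrt c$. Equidiffuseness asks only that $a\to0$ as $c\to0$, at no particular rate. So we look for sets whose potentials keep a fixed energy while vanishing in $L^2$. One small ball in a fixed large ball does not qualify, since its energy tends to $0$; many small condensers side by side do.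

\begin{example}[One scale, $N=3$]\label{ex:three}
Let $\Omega\subset\mathbb{R}^3$ contain a closed unit cube, and fix $a>0$ and $c\in(0,1]$. Cut the cube into $k^3$ cells and place a condenser at the center $x_i$ of each, with outer radius $R=1/(2k)$ and inner radius $r$ given by $1/r=2k+4\pi k^3/c$. By \eqref{eq:condenser} each potential has energy $4\pi/(1/r-1/R)=ck^{-3}$, so their sum $\varphi_k$ has energy $c$ for every $k$. Since $r\le R/2$, we have $\varphi_k\le2r/|x-x_i|$ in $B_R(x_i)$, and $r\le c/(4\pi k^3)$ gives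
\[
\|\varphi_k\|_2^2\le k^3\cdot16\pi r^2R\le\frac{c^2}{2\pi k^4}\to0 .
\]
Let $\sigma_k$ be any probability measure on the union of the inner balls. If $a\sigma_k=f_k+S_k$ as in Lemma~\ref{lem:obstruction}, then $a=\int\varphi_k\,d(a\sigma_k)$ and the lemma gives $C\ge a/\sqrt c$. No choice of the equi-integrable part lowers this cost.
\end{example}

One scale only makes the decomposition expensive. To make it impossible we superimpose scales $(a_j,c_j)$ with $\sum a_j<\infty$ and $a_j/\sqrt{c_j}\to\infty$. What remains to be arranged is equidiffuseness: the mass must be spread over the inner balls so evenly that a set of capacity much less than $c$ captures only a small part of it.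

\subsection{One scale in dimension $N$}

Fix a closed cube $Q\subset\Omega$ of side $\ell$, and a radial function $\zeta\in C_c^\infty(\mathbb{R}^N)$, $\zeta\ge0$, supported in $\{\frac12<|x|<1\}$, with $\int\zeta=1$. For $k\ge1$ divide $Q$ into $k^N$ cells of side $\ell/k$, with centers $x_1,\dots,x_{k^N}$ (depending on $k$), and let $R=R_k=\ell/(2k)$; the balls $B_R(x_i)\subset Q$ are disjoint. For $c\in(0,1]$ define $r=r_{k,c}\in(0,R)$ by
\begin{equation}\label{eq:radius}
\frac{N\omega_N}{\gamma_R(r)}=c\,k^{-N},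
\end{equation}
so that each condenser has energy $ck^{-N}$; for $N=2$ this is $r=R\exp(-2\pi k^2/c)$. Let $\varphi_{k,c}$ be the sum of the potentials $\psi_r$ of Example~\ref{ex:condenser} centered at the $x_i$, and let
\[
\sigma_{k,c}(x)=k^{-N}\sum_{i=1}^{k^N}r^{-N}\zeta\Big(\frac{x-x_i}{r}\Big).
\]
Fix an integer $k_0$ with $N\omega_N(\ell/4)^{N-2}k_0^2\ge1$. Since $\gamma_R(R/2)\le(R/2)^{2-N}$, for $k\ge k_0$ we have
\[
\frac{N\omega_N}{\gamma_R(R/2)}\ge N\omega_N\Big(\frac{\ell}{4}\Big)^{N-2}k^{2-N}\ge k^{-N}\ge\frac{N\omega_N}{\gamma_R(r)},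
\]
and therefore $r_{k,c}\le R_k/2$ for all $c\in(0,1]$.

\begin{lemma}\label{lem:scale}
There is a constant $\Lambda$, depending only on $N$, $\Omega$ and $\ell$, such that for all $k\ge k_0$ and $c,c'\in(0,1]$:
\begin{enumerate}
\item[(a)] $\sigma_{k,c}\in C_c^\infty(\Omega)$ is nonnegative and gives mass $k^{-N}$ to each cell, hence has total mass $1$.
\item[(b)] $\varphi_{k,c}$ is Lipschitz with support in $Q$, $0\le\varphi_{k,c}\le1$, $\varphi_{k,c}=1$ on the support of $\sigma_{k,c}$, and
\[
\int\nabla\varphi_{k,c}\cdot\nabla\varphi_{k,c'}=\min(c,c'),\qquad\|\varphi_{k,c}\|_2^2\le\frac{\ell^2c}{k^2}.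
\]
\item[(c)] $\int u^2\,d\sigma_{k,c}\le\frac{\Lambda}{c}\int|\nabla u|^2$ for all $u\in C_c^\infty(\Omega)$, and $\sigma_{k,c}(A)\le\frac{\Lambda}{c}\operatorname{cap}(A)$ for all Borel sets $A\subset\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) and the first assertions of (b) are read off from the definitions. The formula for the gradients is \eqref{eq:condenser} summed over the $k^N$ disjoint balls, together with \eqref{eq:radius}. A Lipschitz function $v$ vanishing outside a ball of radius $R$ satisfies $v^2\le2R\int|\partial_1v|^2\,dx_1$ on each line parallel to the first axis, hence $\int v^2\le4R^2\int|\nabla v|^2$; summing over the balls gives $\|\varphi_{k,c}\|_2^2\le4R^2c=\ell^2c/k^2$.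

For (c) we compare the values of $u$ near the inner ball with its values in the outer shell, where $u^2$ is controlled by a Lebesgue average. Extend $u$ by zero, consider one ball, translate its center to $0$, and write $\gamma=\gamma_R$. Let $r/2<t<r$ and $R/2<\rho<R$, so that $t<\rho$. For a unit vector $\xi$, the Cauchy--Schwarz inequality applied to $u(\rho\xi)-u(t\xi)=\int_t^\rho\tau^{(1-N)/2}\cdot\tau^{(N-1)/2}\,\xi\cdot\nabla u(\tau\xi)\,d\tau$ gives
\[
u(t\xi)^2\le2u(\rho\xi)^2+2\gamma(t)\int_0^R|\nabla u(\tau\xi)|^2\tau^{N-1}\,d\tau .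
\]
Let $m(t)$ be the average of $u^2$ over $\partial B_t$. Averaging over $\xi$,
\[
m(t)\le2m(\rho)+\frac{2\gamma(t)}{N\omega_N}\int_{B_R}|\nabla u|^2 .
\]
Since $2r\le R$,
\[
\gamma(t)\le\gamma(r)+\int_{r/2}^r\tau^{1-N}\,d\tau=\gamma(r)+2^{N-2}\int_r^{2r}\tau^{1-N}\,d\tau\le(1+2^{N-2})\gamma(r),
\]
so by \eqref{eq:radius} $\gamma(t)/(N\omega_N)\le(1+2^{N-2})k^N/c$. Now average over $\rho\in(R/2,R)$ with weight $\rho^{N-1}$. The average of $m(\rho)$ is the average of $u^2$ over $B_R\setminus B_{R/2}$, a set of volume at least $\frac12\omega_NR^N$. Hence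
\[
m(t)\le\frac{4}{\omega_NR^N}\int_{B_R}u^2+\frac{2(1+2^{N-2})k^N}{c}\int_{B_R}|\nabla u|^2\qquad(r/2<t<r).
\]
As $\zeta$ is radial, of integral $1$, and supported in $\{\frac12<|x|<1\}$, the integral $\int u^2r^{-N}\zeta(x/r)\,dx$ is a weighted average of $m(t)$ over $r/2<t<r$ and obeys the same bound. Multiply by $k^{-N}$, use $kR=\ell/2$, and sum over the disjoint balls:
\[
\int u^2\,d\sigma_{k,c}\le\frac{2^{N+2}}{\omega_N\ell^N}\int u^2+\frac{2(1+2^{N-2})}{c}\int|\nabla u|^2 .
\]
By Poincar\'e's inequality and $c\le1$, the first inequality of (c) holds with $\Lambda=2^{N+2}C_P/(\omega_N\ell^N)+2(1+2^{N-2})$. If $u$ is admissible for $K$, then $\sigma_{k,c}(K)\le\int u^2\,d\sigma_{k,c}$, and Lemma~\ref{lem:cap}(c) gives the second.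
\end{proof}

By (c) and the Cauchy--Schwarz inequality, $\|a\sigma_{k,c}\|_{H^{-1}}\le\Lambda^{1/2}a/\sqrt c$. So a single scale does decompose, with $f_k=0$, and the lower bound $a/\sqrt c$ found in Example~\ref{ex:three} is the true cost up to the factor $\Lambda^{1/2}$.

\subsection{Superposition of scales}

\begin{proposition}\label{prop:super}
Let $a_j>0$ with $a=\sum_{j\ge1}a_j<\infty$, and let $c_j\in(0,1]$. Put $\mu_k=\sum_{j=1}^ka_j\sigma_{k,c_j}$ for $k\ge k_0$ and $\mu_k=0$ for $k<k_0$.
\begin{enumerate}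
\item[(a)] $0\le\mu_k\in C_c^\infty(\Omega)$, $\|\mu_k\|_{\mathcal{M}}\le a$, and $\mu_k\to a|Q|^{-1}\mathbf{1}_Q$ weakly$^*$.
\item[(b)] $(\mu_k)$ is equidiffuse.
\item[(c)] If along a subsequence $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable and $\|S_k\|_{H^{-1}}\le C$, then for all $J\ge1$ and $t_1,\dots,t_J\ge0$,
\begin{equation}\label{eq:quadratic}
\sum_{j\le J}t_ja_j\le C\Big(\sum_{i,j\le J}t_it_j\min(c_i,c_j)\Big)^{1/2}.
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The first two claims follow from Lemma~\ref{lem:scale}(a). Let $s_k=\sum_{j\le k}a_j$. The measures $\mu_k$ and $s_k|Q|^{-1}\mathbf{1}_Q\,dx$ are carried by $Q$ and give the same mass $s_kk^{-N}$ to each cell. Their integrals against $\varphi\in C_0(\Omega)$ therefore differ by at most $a$ times the largest oscillation of $\varphi$ on a cell, which tends to $0$ by uniform continuity; and $s_k\to a$.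

(b) The scales $j>J$ carry little mass, and the finitely many others obey Lemma~\ref{lem:scale}(c):
\[
\mu_k(A)\le\sum_{j>J}a_j+\Big(\Lambda\sum_{j\le J}\frac{a_j}{c_j}\Big)\operatorname{cap}(A)\qquad\text{for all }k .
\]
Given $\varepsilon>0$, choose $J$ with $\sum_{j>J}a_j<\varepsilon/2$, then $\delta$ with $\delta\Lambda\sum_{j\le J}a_j/c_j\le\varepsilon/2$.

(c) Let $\Phi_k=\sum_{j\le J}t_j\varphi_{k,c_j}$. By Lemma~\ref{lem:scale}(b), $0\le\Phi_k\le\sum_{j\le J}t_j$, $\Phi_k\to0$ in $L^2$, and $\|\nabla\Phi_k\|_2^2=\sum_{i,j\le J}t_it_j\min(c_i,c_j)$. All terms being nonnegative, $\int\varphi_{k,c_j}\,d\mu_k\ge a_j\int\varphi_{k,c_j}\,d\sigma_{k,c_j}=a_j$ for $k\ge\max(j,k_0)$, so $\int\Phi_k\,d\mu_k\ge\sum_{j\le J}t_ja_j$ for large $k$. Apply Lemma~\ref{lem:obstruction}.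
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $a_j=2^{-j}$ and $c_j=8^{-j}$ in Proposition~\ref{prop:super}. Parts (a) and (b) give all properties of $(\mu_k)$ except the nonexistence of a decomposition. If one existed along a subsequence, \eqref{eq:quadratic} with $t_j=1$ for one index $j$ and $0$ for the others would give $2^{-j}\le C\,8^{-j/2}$, that is, $2^{j/2}\le C$ for every $j$, which is absurd. The members of an equidiffuse sequence are diffuse, so $(\mu_k)$ satisfies the hypotheses of the question. If $f_k\to f$ in $L^1$, then $\int_E|f_k|\le\|f_k-f\|_1+\int_E|f|$; treating finitely many indices separately, we see that $(f_k)$ is bounded and equi-integrable. So the answer to the question is negative.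
\end{proof}

\begin{remark}
The hypothesis $N\ge2$ enters through $\gamma_R(0^+)=\infty$, which makes \eqref{eq:radius} solvable. On an interval of length $L$ one has $\|\varphi\|_\infty\le L^{1/2}\|\varphi'\|_2$ for $\varphi\in C_c^\infty$, so a sequence bounded in $\mathcal{M}$ is bounded in $H^{-1}$, and $f_k=0$ always works.
\end{remark}

\section{What equidiffuseness does give}\label{sec:P}

\begin{proof}[Proof of Proposition~\ref{prop:P}]
(a) By Lemma~\ref{lem:HB} with $T=0$ it suffices to find $C_\varepsilon$ with $|\int\varphi\,d\mu_k|\le\varepsilon\|\varphi\|_\infty+C_\varepsilon\|\nabla\varphi\|_2$ for all $\varphi\in C_c^\infty(\Omega)$ and all $k$; by homogeneity we may take $\|\varphi\|_\infty=1$. Let $M=\sup_k\|\mu_k\|_{\mathcal{M}}$, which we may assume positive, let $t=\varepsilon/(2M)$, and let $\delta$ correspond to $\varepsilon/2$ in Definition~\ref{def:diffuse}. A function of small energy is small outside a set of small capacity: Lemma~\ref{lem:cap}(b) with $\psi=|\varphi|/t$ gives $\operatorname{cap}(\{|\varphi|\ge t\})\le\|\nabla\varphi\|_2^2/t^2$.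 If $\|\nabla\varphi\|_2^2<\delta t^2$, then
\[
\Big|\int\varphi\,d\mu_k\Big|\le Mt+|\mu_k|(\{|\varphi|\ge t\})\le\varepsilon .
\]
Otherwise $|\int\varphi\,d\mu_k|\le M\le M\|\nabla\varphi\|_2/(t\sqrt\delta)$. So $C_\varepsilon=M/(t\sqrt\delta)$ works.

(b) Write $\mu_k=\nu+S$ with $\|\nu\|_{\mathcal{M}}\le\varepsilon$ and $\|S\|_{H^{-1}}\le C_\varepsilon$. Let $\varphi$ be admissible for a compact set $K$ and $\psi=\min(\varphi^+,1)$, so that $\mathbf{1}_K\le\psi\le1$ and $\|\nabla\psi\|_2\le\|\nabla\varphi\|_2$. Since $\mu_k\ge0$, Lemma~\ref{lem:test} gives $\mu_k(K)\le\int\psi\,d\mu_k\le\varepsilon+C_\varepsilon\|\nabla\varphi\|_2$. By Lemma~\ref{lem:cap}(c), $\mu_k(A)\le\varepsilon+C_\varepsilon\operatorname{cap}(A)^{1/2}$ for all Borel sets $A$, all $k$ and all $\varepsilon>0$, and this implies equidiffuseness.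

The equivalence is (a) together with (b). For the last assertion, condition (iv) implies (P) by \eqref{eq:Linfty}, and each of (i)--(iii) is equivalent to (iv) by Theorem~\ref{thm:char}, whose proof does not use the present proposition.
\end{proof}

The argument for (b) with $\nu=0$ shows that a nonnegative measure $\mu\in H^{-1}(\Omega)$ satisfies
\begin{equation}\label{eq:half}
\mu(A)\le\|\mu\|_{H^{-1}}\operatorname{cap}(A)^{1/2}.
\end{equation}

\begin{remark}[Boundedness]
Property (P) does not imply that $(\mu_k)$ is bounded in $\mathcal{M}(\Omega)$. Let $d=\operatorname{dist}(\cdot,\partial\Omega)$ and $\mu_k=\min(k,d^{-5/4})\,dx\ge0$. On a smooth bounded domain, $d^{-s}$ is integrable exactly when $s<1$, and Hardy's inequality $\|\varphi/d\|_2\le C\|\nabla\varphi\|_2$ holds on $H^1_0(\Omega)$. Hence $\int d^{-5/4}|\varphi|\le\|d^{-1/4}\|_2\|\varphi/d\|_2\le C'\|\nabla\varphi\|_2$, so $(\mu_k)$ is bounded in $H^{-1}$ and (P) holds, while $\mu_k(\Omega)\to\int d^{-5/4}=\infty$.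
\end{remark}

\begin{remark}[Sign]
For signed measures the decomposition does not imply equidiffuseness, because cancellation makes a measure small in $H^{-1}$ without reducing its total variation. Assume $0\in\Omega$, let $0\le\eta\in C_c^\infty(B_1)$ with $\int\eta=1$, let $r_k\to0$ with $B_{r_k}\subset\Omega$, $\delta_k=r_k^{N/2+2}$, and $\mu_k=r_k^{-N}\eta(x/r_k)\sin(x_1/\delta_k)$. Then $\|\mu_k\|_{\mathcal{M}}\le1$. Writing $\sin(x_1/\delta_k)=-\delta_k\partial_1\cos(x_1/\delta_k)$ and integrating by parts,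
\[
\Big|\int\varphi\,d\mu_k\Big|\le\delta_kr_k^{-N/2}\big(\|\eta\|_2\|\nabla\varphi\|_2+r_k^{-1}\|\nabla\eta\|_2\|\varphi\|_2\big),
\]
so $\|\mu_k\|_{H^{-1}}\to0$, $\mu_k\to0$ weakly$^*$, and (i) holds with $f_k=0$. But $|\sin|\ge\sin^2$ gives $|\mu_k|(B_{r_k})\ge\frac12-\frac12\int\eta(y)\cos(2r_ky_1/\delta_k)\,dy\to\frac12$, since $r_k/\delta_k\to\infty$, while $\operatorname{cap}(B_{r_k})\to0$ by Example~\ref{ex:condenser}.
\end{remark}

\section{The characterization}\label{sec:char}

We prove Theorem~\ref{thm:char} along the cycle (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv)$\Rightarrow$(i). The first implication was noted at the end of the proof of Theorem~\ref{thm:counter}. The second is Lemma~\ref{lem:obstruction}, because the embedding $H^1_0(\Omega)\subset L^2(\Omega)$ is compact (Rellich's theorem) and so $\varphi_k\rightharpoonup0$ in $H^1_0$ implies $\varphi_k\to0$ in $L^2$.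

\subsection{From test functions to a sum of three balls}

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(iv)}]
Enlarging $C$, assume $C\ge1$, and let $M=\sup_k\|\mu_k\|_{\mathcal{M}}$. Condition (iii) is asymptotic, and Lemma~\ref{lem:HB} needs an inequality valid for each $k$ and each $\varphi$. We claim that for every $\varepsilon>0$ there is $\delta>0$ such that, for all $k$ and all $\varphi\in C_c^\infty(\Omega)$,
\begin{equation}\label{eq:claim}
\|\varphi\|_\infty\le1,\ \|\varphi\|_1\le\delta\quad\Longrightarrow\quad\Big|\int\varphi\,d\mu_k\Big|\le\varepsilon+C\|\nabla\varphi\|_2 .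
\end{equation}
If not, there are $\varepsilon>0$, indices $k_n$ and $\varphi_n\in C_c^\infty(\Omega)$ with $\|\varphi_n\|_\infty\le1$, $\|\varphi_n\|_1\le\frac1n$ and $|\int\varphi_n\,d\mu_{k_n}|>\varepsilon+C\|\nabla\varphi_n\|_2$. The left side is at most $M$, so $(\varphi_n)$ is bounded in $H^1_0$; as it tends to $0$ in $L^1$, every weak limit point is $0$ and $\varphi_n\rightharpoonup0$ in $H^1_0$. Pass to a subsequence with $\|\nabla\varphi_n\|_2\to L$ and with $k_n$ either strictly increasing or constant.

If $k_n$ is strictly increasing, apply (iii) to the sequence equal to $\varphi_n$ at the index $k_n$ and to $0$ at all other indices. This gives $\varepsilon+CL\le CL$, a contradiction. If $k_n=k$ is constant, (iii) says nothing, and we use that $\mu_k$ is diffuse: by Theorem~\ref{thm:BGO}, $\mu_k=f+S$, and $\int\varphi_n\,d\mu_k=\int f\varphi_n+\langle S,\varphi_n\rangle\to0$, the first term by dominated convergence (along a further subsequence with $\varphi_n\to0$ a.e.) and the second by weak convergence. This contradicts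 $|\int\varphi_n\,d\mu_k|>\varepsilon$, and \eqref{eq:claim} is proved.

Let $\varphi\in C_c^\infty(\Omega)$, $\varphi\ne0$. If $\|\varphi\|_1\le\delta\|\varphi\|_\infty$, apply \eqref{eq:claim} to $\varphi/\|\varphi\|_\infty$. Otherwise $|\int\varphi\,d\mu_k|\le M\|\varphi\|_\infty\le\frac M\delta\|\varphi\|_1$. In both cases
\[
\Big|\int\varphi\,d\mu_k\Big|\le\varepsilon\|\varphi\|_\infty+\frac M\delta\|\varphi\|_1+C\|\nabla\varphi\|_2,
\]
and Lemma~\ref{lem:HB} gives (iv) with $T_\varepsilon=M/\delta$.
\end{proof}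

\subsection{The resolvent of the Dirichlet Laplacian}

To pass from (iv) to (i) we must produce compactness in $L^1$. We need a smoothing operator that is a contraction both for total variation and for the $H^{-1}$ norm, respects the boundary condition, and moves bounded functions only slightly in $H^{-1}$. The resolvent $R_\lambda=(I-\lambda\Delta)^{-1}$ has these properties. For $\lambda>0$ and $S\in H^{-1}(\Omega)$, let $u=R_\lambda S$ be the unique element of $H^1_0(\Omega)$ with
\begin{equation}\label{eq:res}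
\int uv+\lambda\int\nabla u\cdot\nabla v=\langle S,v\rangle\qquad\text{for all }v\in H^1_0(\Omega).
\end{equation}
Fix $p>N$ and let $p'=p/(p-1)$. By $W^{2,p}$ regularity on the smooth domain $\Omega$, $R_\lambda$ maps $L^p(\Omega)$ boundedly into $W^{2,p}(\Omega)\subset C^1(\overline\Omega)$ with zero boundary values, so $R_\lambda:L^p(\Omega)\to C_0(\Omega)$ is compact by the Arzel\`a--Ascoli theorem. For $\nu\in\mathcal{M}(\Omega)$ define $R_\lambda\nu\in L^{p'}(\Omega)$ by duality:
\begin{equation}\label{eq:adj}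
\int\psi\,R_\lambda\nu=\int R_\lambda\psi\,d\nu\qquad\text{for all }\psi\in L^p(\Omega).
\end{equation}

\begin{lemma}\label{lem:res}
\begin{enumerate}
\item[(a)] The definitions \eqref{eq:res} and \eqref{eq:adj} agree on $\mathcal{M}(\Omega)\cap H^{-1}(\Omega)$.
\item[(b)] For $S\in H^{-1}(\Omega)$: $\|R_\lambda S\|_{H^{-1}}\le\|S\|_{H^{-1}}$, and $R_\lambda S\to S$ in $H^{-1}$ as $\lambda\to0$.
\item[(c)] For $b\in L^2(\Omega)$: $\|b-R_\lambda b\|_{H^{-1}}\le\frac12\sqrt\lambda\,\|b\|_2$.
\item[(d)] For $\nu\in\mathcal{M}(\Omega)$: $\|R_\lambda\nu\|_1\le\|\nu\|_{\mathcal{M}}$. For fixed $\lambda$, $R_\lambda$ maps bounded subsets of $\mathcal{M}(\Omega)$ to relatively compact subsets of $L^1(\Omega)$.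
\item[(e)] For $f\in L^1(\Omega)$: $R_\lambda f\to f$ in $L^1$ as $\lambda\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let the measure $\nu$ equal $S\in H^{-1}$, let $u$ solve \eqref{eq:res}, and let $\psi\in L^p\subset L^2$, $w=R_\lambda\psi\in C_0\cap H^1_0$. By Lemma~\ref{lem:test} and by \eqref{eq:res} used for $u$ and then for $w$, $\int w\,d\nu=\langle S,w\rangle=\int uw+\lambda\int\nabla u\cdot\nabla w=\int\psi u$.

(b), (c) Let $(e_n)$ be an orthonormal basis of $L^2(\Omega)$ of Dirichlet eigenfunctions, $-\Delta e_n=\tau_ne_n$, $\tau_n>0$. Then $(\tau_n^{-1/2}e_n)$ is an orthonormal basis of $H^1_0(\Omega)$, so $\|S\|_{H^{-1}}^2=\sum_n\langle S,e_n\rangle^2/\tau_n$, and \eqref{eq:res} with $v=e_n$ gives $\langle R_\lambda S,e_n\rangle=\langle S,e_n\rangle/(1+\lambda\tau_n)$. The factors $1/(1+\lambda\tau_n)$ lie in $(0,1)$ and tend to $1$ as $\lambda\to0$, which gives (b) by dominated convergence for series. Part (c) follows from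
\[
\frac{\lambda\tau_n}{1+\lambda\tau_n}\,\tau_n^{-1/2}=\sqrt\lambda\,\frac{\sqrt{\lambda\tau_n}}{1+\lambda\tau_n}\le\frac12\sqrt\lambda .
\]

(d) Let $\psi\in L^\infty$, $m=\|\psi\|_\infty$, $w=R_\lambda\psi$. Testing with $v=(w-m)^+$ gives $\int wv\le\int\psi v\le m\int v$, hence $\int v^2\le0$ and $w\le m$; the same applied to $-\psi$ gives $\|R_\lambda\psi\|_\infty\le\|\psi\|_\infty$. By \eqref{eq:adj}, $|\int\psi R_\lambda\nu|\le\|\psi\|_\infty\|\nu\|_{\mathcal{M}}$, which is the $L^1$ bound. The adjoint of a compact operator is compact (Schauder's theorem), so $R_\lambda:\mathcal{M}(\Omega)\to L^{p'}(\Omega)$ is compact, and $L^{p'}(\Omega)\subset L^1(\Omega)$ continuously.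

(e) For $f\in C_c^\infty(\Omega)$ we have $f=R_\lambda(f-\lambda\Delta f)$, so $\|R_\lambda f-f\|_1=\lambda\|R_\lambda\Delta f\|_1\le\lambda\|\Delta f\|_1$ by (a) and (d). The general case follows by density and the contraction bound in (d).
\end{proof}

Theorem~\ref{thm:BGO} gives no control on the norms of $f$ and $S$. For a single measure, the resolvent supplies it.

\begin{lemma}\label{lem:small}
Let $\nu\in\mathcal{M}(\Omega)$, $\nu=f_0+S_0$ with $f_0\in L^1(\Omega)$, $S_0\in H^{-1}(\Omega)$. For every $\eta>0$ one can write $\nu=f+S$ with $\|f\|_1\le\|\nu\|_{\mathcal{M}}+\eta$ and $\|S\|_{H^{-1}}\le\eta$.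
\end{lemma}

\begin{proof}
Since $S_0=\nu-f_0\in\mathcal{M}\cap H^{-1}$, Lemma~\ref{lem:res}(a) gives $R_\lambda S_0=R_\lambda\nu-R_\lambda f_0$. Hence $\nu=f+S$ with $f=R_\lambda\nu+(f_0-R_\lambda f_0)$ and $S=S_0-R_\lambda S_0$. Use parts (b), (d), (e) with $\lambda$ small.
\end{proof}

\subsection{Compactness along a subsequence}

Assume (iv) and write $\mu_k=\nu_k+g_k+S_k$ at some level $\varepsilon$. The first attempt, $f_k=R_\lambda\mu_k$ with $\lambda$ fixed, gives a compact family in $L^1$, and $g_k-R_\lambda g_k$ and $S_k-R_\lambda S_k$ are bounded in $H^{-1}$; but $\nu_k-R_\lambda\nu_k$ is only a measure of small mass. Lemma~\ref{lem:small} turns $\nu_k$ into a small $L^1$ function, and this helps only if the mass tends to $0$ as $k\to\infty$. So $\varepsilon$ must decrease along the sequence, and then $T_\varepsilon$ grows. The remedy is to telescope over levels $\varepsilon\approx2^{-j}$: the increment $g_{k,j+1}-g_{k,j}$ is bounded, and it equals a measure of mass about $2^{-j}$ plus $S_{k,j}-S_{k,j+1}$.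

The difficulty is that (iv) bounds these last differences only by $2C$, and we have to sum them over $j$. We therefore choose each $S_{k,j}$ of nearly minimal norm. In a Hilbert space two near-minimizers of the norm on a convex set are close, by the parallelogram identity. The minimal norm depends on $k$ and on the level, and to make it almost independent of both we pass to a subsequence.

\begin{lemma}\label{lem:stepA}
Let $(\mu_k)$ be a sequence of diffuse measures satisfying \textup{(iv)} with constant $C$. There is $C_*$, depending only on $C$, such that every subsequence has a further subsequence along which $\mu_k=f_k+S_k$ with $(f_k)$ convergent in $L^1(\Omega)$ and $\|S_k\|_{H^{-1}}\le C_*$.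
\end{lemma}

\begin{proof}
\emph{Stabilizing the minimal norm.} For positive integers $m,T$ let
\[
D_k(m,T)=\inf\{\|S\|_{H^{-1}}:\ \mu_k-S\in\tfrac1mB_{\mathcal{M}}+TB_\infty\}\in[0,\infty],
\]
which is nonincreasing in $T$ and nondecreasing in $m$. By a diagonal argument, the given subsequence has a further subsequence, which we relabel $(\mu_k)_{k\ge1}$, such that $D_k(m,T)\to D(m,T)\in[0,\infty]$ for all $m,T$. The limit has the same monotonicity. By (iv), $D(m,T)\le C$ for $T\ge T_{1/m}$, so $d_m=\lim_{T\to\infty}D(m,T)\le C$; the $d_m$ are nondecreasing, with limit $d\le C$. Let $\eta_j=4^{-j}$ and choose successively, for $j\ge1$: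
\begin{itemize}
\item $m_j\ge2^j$, increasing in $j$, with $d_{m_j}\ge d-\eta_j$;
\item $T_j$, nondecreasing in $j$, with $D(m_j,T_j)\le d+\eta_j/2$, which is possible as $d_{m_j}\le d$;
\item $k_j$, strictly increasing in $j$, such that for all $k\ge k_j$
\begin{equation}\label{eq:D}
D_k(m_j,T_j)<d+\eta_j\qquad\text{and}\qquad D_k(m_i,T_j)\ge d-2\eta_i\quad(1\le i\le j),
\end{equation}
which is possible as $D(m_i,T_j)\ge d_{m_i}\ge d-\eta_i$.
\end{itemize}
For each $j$ and $k\ge k_j$ fix a decomposition
\[
\mu_k=\nu_{k,j}+g_{k,j}+S_{k,j},\qquad\|\nu_{k,j}\|_{\mathcal{M}}\le\tfrac1{m_j}\le2^{-j},\quad\|g_{k,j}\|_\infty\le T_j,\quad\|S_{k,j}\|_{H^{-1}}\le d+\eta_j .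
\]

\emph{Consecutive levels are close.} Let $k\ge k_{j+1}$ and $Z=\frac12(S_{k,j}+S_{k,j+1})$. Averaging the two decompositions gives $\mu_k-Z\in\frac1{m_j}B_{\mathcal{M}}+T_{j+1}B_\infty$, so $\|Z\|_{H^{-1}}\ge D_k(m_j,T_{j+1})\ge d-2\eta_j$ by \eqref{eq:D} at level $j+1$. The parallelogram identity yields
\[
\|S_{k,j}-S_{k,j+1}\|_{H^{-1}}^2=2\|S_{k,j}\|_{H^{-1}}^2+2\|S_{k,j+1}\|_{H^{-1}}^2-4\|Z\|_{H^{-1}}^2\le4(d+\eta_j)^2-4\big((d-2\eta_j)^+\big)^2 .
\]
If $d\ge2\eta_j$ the right side is $12\eta_j(2d-\eta_j)\le24C\eta_j$, and if $d<2\eta_j$ it is at most $36\eta_j^2\le36\eta_j$. Thus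
\begin{equation}\label{eq:close}
\|S_{k,j}-S_{k,j+1}\|_{H^{-1}}\le C_12^{-j},\qquad C_1=(24C+36)^{1/2}.
\end{equation}

\emph{Telescoping.} For $k\ge k_1$ let $J=J(k)=\max\{j:k_j\le k\}$, so $J(k)\to\infty$. Then
\[
\mu_k=S_{k,J}+g_{k,1}+\sum_{1\le j<J}b_{k,j}+\nu_{k,J},\qquad b_{k,j}=g_{k,j+1}-g_{k,j}=(\nu_{k,j}-\nu_{k,j+1})+(S_{k,j}-S_{k,j+1}).
\]
We split each of the last three kinds of terms into an $L^1$ part and an $H^{-1}$ part.

\emph{The increments.} We have $\|b_{k,j}\|_2\le2T_{j+1}|\Omega|^{1/2}$, and $\nu_{k,j}-\nu_{k,j+1}=b_{k,j}-(S_{k,j}-S_{k,j+1})$ lies in $\mathcal{M}\cap H^{-1}$. Choose $\lambda_j>0$, independent of $k$, with $\sqrt{\lambda_j}\,T_{j+1}|\Omega|^{1/2}\le2^{-j}$, and put $f_{k,j}=R_{\lambda_j}(\nu_{k,j}-\nu_{k,j+1})$. By Lemma~\ref{lem:res}(d), $\|f_{k,j}\|_1\le2^{1-j}$, and for fixed $j$ the set $\{f_{k,j}:k\ge k_{j+1}\}$ is relatively compact in $L^1$. By part (a),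
\[
b_{k,j}-f_{k,j}=(b_{k,j}-R_{\lambda_j}b_{k,j})+R_{\lambda_j}(S_{k,j}-S_{k,j+1}),
\]
and parts (c), (b) and \eqref{eq:close} bound its $H^{-1}$ norm by $(1+C_1)2^{-j}$.

\emph{The first bounded term.} Leaving $g_{k,1}$ in the $H^{-1}$ part would make $C_*$ depend on $T_1$, hence on the subsequence. Instead let $f_{k,0}=R_{\lambda_0}g_{k,1}$ with $\frac12\sqrt{\lambda_0}\,T_1|\Omega|^{1/2}\le1$. Then $\|g_{k,1}-f_{k,0}\|_{H^{-1}}\le1$ and $\{f_{k,0}:k\ge k_1\}$ is relatively compact in $L^1$.

\emph{The remainder.} By Theorem~\ref{thm:BGO}, $\mu_k\in L^1+H^{-1}$, so $\nu_{k,J}=\mu_k-g_{k,J}-S_{k,J}\in L^1+H^{-1}$. Lemma~\ref{lem:small} with $\eta=2^{-J}$ gives $\nu_{k,J}=f_{k,\infty}+S_{k,\infty}$ with $\|f_{k,\infty}\|_1\le2^{1-J(k)}$ and $\|S_{k,\infty}\|_{H^{-1}}\le1$.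

\emph{Conclusion.} Set $f_k=f_{k,0}+\sum_{1\le j<J(k)}f_{k,j}+f_{k,\infty}$. Adding the $H^{-1}$ parts,
\[
\|\mu_k-f_k\|_{H^{-1}}\le(C+1)+1+(1+C_1)+1=:C_* .
\]
Fix $n\ge1$. For all but finitely many $k$ we have $J(k)\ge n$; then $f_{k,0}+\sum_{j<n}f_{k,j}$ lies in a fixed compact subset of $L^1$, and its distance to $f_k$ is at most $\sum_{j\ge n}2^{1-j}+2^{1-n}\le2^{3-n}$. So $\{f_k\}$ is totally bounded in $L^1$, and a subsequence converges.
\end{proof}

\subsection{The full sequence}

Different subsequences may give different limits in $L^1$. Weak$^*$ convergence forces these limits to differ by elements of $H^{-1}$ of bounded norm, and such a difference can be moved from one part of the decomposition to the other.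

\begin{proof}[Proof of \textup{(iv)}$\Rightarrow$\textup{(i)}]
Suppose $f_k\to F$ in $L^1$ along a subsequence as in Lemma~\ref{lem:stepA}. For $\varphi\in C_c^\infty(\Omega)$, $\langle\mu-F,\varphi\rangle=\lim\langle\mu_k-f_k,\varphi\rangle\le C_*\|\nabla\varphi\|_2$, so $\|\mu-F\|_{H^{-1}}\le C_*$. Any two such limits thus satisfy $\|F-F'\|_{H^{-1}}\le2C_*$. Fix one of them, $F_0$, and let
\[
e_k=\inf\{\|f-F_0\|_1:\ f\in L^1(\Omega),\ \|\mu_k-f\|_{H^{-1}}\le3C_*\}\in[0,\infty].
\]
We claim $e_k\to0$. Otherwise $e_k\ge\eta>0$ along a subsequence, and Lemma~\ref{lem:stepA} gives a further subsequence with $f_k\to F$ in $L^1$ and $\|\mu_k-f_k\|_{H^{-1}}\le C_*$. The functions $f_k'=f_k-F+F_0$ satisfy $\|\mu_k-f_k'\|_{H^{-1}}\le C_*+\|F-F_0\|_{H^{-1}}\le3C_*$, so $e_k\le\|f_k'-F_0\|_1=\|f_k-F\|_1\to0$, a contradiction.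

For $k$ large, $e_k<\infty$; pick $f_k\in L^1$ with $\|\mu_k-f_k\|_{H^{-1}}\le3C_*$ and $\|f_k-F_0\|_1\le e_k+\frac1k$. For the finitely many other $k$ use Theorem~\ref{thm:BGO}. This gives (i) and completes the proof of Theorem~\ref{thm:char}.
\end{proof}

\begin{remark}[The hypotheses of Theorem~\ref{thm:char}]
Diffuseness cannot be dropped: if $\mu_1$ is a Dirac mass and $\mu_k=0$ for $k\ge2$, then (iii) holds, while (iv) would imply (P) and then equidiffuseness by Proposition~\ref{prop:P}(b). Weak$^*$ convergence is used only in the last step, and is needed there. Let $g\in L^1(\Omega)\setminus H^{-1}(\Omega)$, and let $\mu_k$ be $g$ for odd $k$ and $0$ for even $k$. Then (ii) holds. If (i) held with $f_k\to F$, the first lines of the last proof, applied to odd and to even $k$, would give $g-F\in H^{-1}$ and $-F\in H^{-1}$, hence $g\in H^{-1}$. Such $g$ exist: assuming $\overline{B_\rho(0)}\subset\Omega$ with $\rho<1$, let $u=\log\log(1/|x|)-\log\log(1/\rho)$ on $B_\rho$ and $u=0$ elsewhere, $E_n=\{u>2^n\}$ and $g=\sum_{n\ge1}2^{-n}|E_n|^{-1}\mathbf{1}_{E_n}$.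 The truncations $\min(u,m)$ are Lipschitz with energy at most $N\omega_N\int_0^\rho t^{N-3}(\log t)^{-2}\,dt<\infty$, and $\int g\min(u,m)\to\int gu\ge\sum_n1=\infty$, so $g\notin H^{-1}$ by Lemma~\ref{lem:test}.
\end{remark}

\section{The capacitary threshold}\label{sec:threshold}

By \eqref{eq:half}, a sequence of nonnegative measures bounded by $C$ in $H^{-1}$ has $\kappa(s)\ge s^2/C^2$. So the critical growth is $\kappa(s)\approx s^2$, and Theorem~\ref{thm:threshold} decides what happens near it. The integral $\int s/\kappa(s)\,ds$ is the continuous form of the sum $\sum_ja_j^2/c_j$ of the squared costs of the scales of Section~\ref{sec:counter}, with $a_j\approx2^{-j}$ and $c_j\approx\kappa(2^{-j})$. Part (a) says that finiteness of this quantity suffices; part (b) says that the costs of the scales really add in this way.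

\begin{proof}[Proof of Theorem~\ref{thm:threshold}\textup{(a)}]
Since $\kappa$ is nondecreasing and $I<\infty$, we have $\kappa>0$ on $(0,M]$. Fix $k$ and $\varphi\in C_c^\infty(\Omega)$. We cut $\varphi$ into dyadic layers: for $i\in\mathbb{Z}$ let $E_i=\{|\varphi|\ge2^i\}$, a compact set, $m_i=|\mu_k|(E_i)\in[0,M]$ and $q_i=\operatorname{cap}(E_i)$. The function $\min\{1,(|\varphi|-2^{i-1})^+/2^{i-1}\}$ equals $1$ on $E_i$ and uses only the energy of one layer, so Lemma~\ref{lem:cap}(b) gives
\[
q_i\le4^{1-i}\int_{\{2^{i-1}<|\varphi|<2^i\}}|\nabla\varphi|^2,\qquad\text{hence}\qquad\sum_i4^iq_i\le4\|\nabla\varphi\|_2^2 .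
\]
The sequence $(m_i)$ is nonincreasing. If $m_i>m_{i+1}$, then $q_i\ge\kappa(m_i)>0$ by \eqref{eq:kappa}, and the monotonicity of $\kappa$ gives
\[
\frac{(m_i-m_{i+1})^2}{q_i}\le\frac{m_i^2-m_{i+1}^2}{\kappa(m_i)}=\frac{2}{\kappa(m_i)}\int_{m_{i+1}}^{m_i}s\,ds\le2\int_{m_{i+1}}^{m_i}\frac{s}{\kappa(s)}\,ds .
\]
The intervals $(m_{i+1},m_i)$ are disjoint subsets of $(0,M)$, so these terms sum to at most $2I$. Since $|\varphi|<2^{i+1}$ on $E_i\setminus E_{i+1}$ and these sets cover $\{\varphi\ne0\}$, the Cauchy--Schwarz inequality gives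
\[
\Big|\int\varphi\,d\mu_k\Big|\le\sum_i2^{i+1}(m_i-m_{i+1})\le2\Big(\sum_i4^iq_i\Big)^{1/2}\Big(\sum_{m_i>m_{i+1}}\frac{(m_i-m_{i+1})^2}{q_i}\Big)^{1/2}\le4\sqrt{2I}\,\|\nabla\varphi\|_2 .\qedhere
\]
\end{proof}

For part (b), consider the critical case $a_j\approx2^{-j}$, $c_j=4^{-j}$. Every scale has the same cost, and a single potential $\varphi_{k,c_j}$ yields no contradiction. But the potentials of distant scales are almost orthogonal, since $\min(c_i,c_j)=\sqrt{c_ic_j}\,2^{-|i-j|}$. If they were exactly orthogonal, the best choice in \eqref{eq:quadratic} would be $t_j=a_j/c_j$, by the equality case of the Cauchy--Schwarz inequality, and it would give $\sum_{j\le J}a_j^2/c_j\le C^2$. We use this choice in general.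

\begin{proof}[Proof of Theorem~\ref{thm:threshold}\textup{(b)}]
As $h(s)/s^\beta$ is nondecreasing, so is $h$, and
\begin{equation}\label{eq:h}
h(2^{-j})\ge2^{\beta(i-j)}h(2^{-i})\qquad(0\le j\le i).
\end{equation}
Let $W=\sum_{n\ge0}2^{-(\beta-1)n}$, which is finite because $\beta>1$. Apply Proposition~\ref{prop:super} with
\[
c_j=\frac{h(2^{-j})}{h(1)}\in(0,1],\qquad a_j=\alpha2^{-j},\qquad\alpha=\min\Big\{\frac14,\frac{1}{4W\Lambda h(1)}\Big\}.
\]
Part (a) of that proposition gives smoothness, positivity, convergence, and $\|\mu_k\|_{\mathcal{M}}\le\alpha\le\frac14$.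

\emph{Lower bound on $\kappa$.} Let $0<s\le1$ and $\mu_k(A)\ge s$ (so $k\ge k_0$), and let $i\ge0$ be such that $2^{-i-1}<s\le2^{-i}$. The scales $j>i$ have total mass $\alpha2^{-i}<2\alpha s\le s/2$, so $\sum_{j\le\min(i,k)}a_j\sigma_{k,c_j}(A)\ge s/2$; in particular $i\ge1$. One of these scales must carry a definite share. The numbers $\frac{s}{2W}2^{-(\beta-1)(i-j)}$, $1\le j\le i$, have sum at most $s/2$, so for some $j\le\min(i,k)$,
\[
\alpha2^{-j}\sigma_{k,c_j}(A)\ge\frac{s}{2W}2^{-(\beta-1)(i-j)} .
\]
The weights are chosen to be compensated by the growth \eqref{eq:h}: by Lemma~\ref{lem:scale}(c),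
\[
\operatorname{cap}(A)\ge\frac{c_j\sigma_{k,c_j}(A)}{\Lambda}\ge\frac{2^{\beta(i-j)}h(2^{-i})}{\Lambda h(1)}\cdot\frac{s\,2^j\,2^{-(\beta-1)(i-j)}}{2W\alpha}=\frac{h(2^{-i})\,2^is}{2W\Lambda h(1)\alpha}\ge\frac{h(s)}{4W\Lambda h(1)\alpha}\ge h(s),
\]
where we used $2^is>\frac12$ and $h(2^{-i})\ge h(s)$. Thus $\kappa\ge h$ on $(0,1]$, and $\kappa>0$ everywhere by monotonicity.

\emph{Nonexistence.} Suppose a decomposition exists along a subsequence. Take $t_j=a_j/c_j$ in \eqref{eq:quadratic} and set $y_j=a_j/\sqrt{c_j}=t_j\sqrt{c_j}$, so that $t_ja_j=y_j^2$. For $j\le i$, \eqref{eq:h} gives $\min(c_i,c_j)=c_i\le\sqrt{c_ic_j}\,2^{-\beta(i-j)/2}$. With $y_iy_j\le\frac12(y_i^2+y_j^2)$,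
\[
\sum_{i,j\le J}t_it_j\min(c_i,c_j)\le\sum_{i,j\le J}y_iy_j2^{-\beta|i-j|/2}\le C_\beta\sum_{j\le J}y_j^2,\qquad C_\beta=\sum_{n\in\mathbb{Z}}2^{-\beta|n|/2}.
\]
So \eqref{eq:quadratic} reads $\sum_{j\le J}y_j^2\le C(C_\beta\sum_{j\le J}y_j^2)^{1/2}$, that is, $\sum_{j\le J}y_j^2\le C^2C_\beta$ for all $J$. On the other hand $\int_{2^{-j}}^{2^{1-j}}\frac{s}{h(s)}\,ds\le\frac{1}{h(2^{-j})}\int_{2^{-j}}^{2^{1-j}}s\,ds\le\frac{2\cdot4^{-j}}{h(2^{-j})}$, whence
\[
\sum_{j\ge1}y_j^2=\alpha^2h(1)\sum_{j\ge1}\frac{4^{-j}}{h(2^{-j})}\ge\frac{\alpha^2h(1)}{2}\int_0^1\frac{s}{h(s)}\,ds=\infty,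
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:theta}]
If $\theta>\frac12$, then $\kappa(s)\ge(s/C)^{1/\theta}$ and $I\le C^{1/\theta}\int_0^Ms^{1-1/\theta}\,ds<\infty$, because $1-1/\theta>-1$; apply Theorem~\ref{thm:threshold}(a). If $0<\theta\le\frac12$, apply part (b) with $h(s)=s^2$ and $\beta=2$. The sequence built in its proof has mass at most $\frac14$, so for a Borel set $A$ with $s=\mu_k(A)>0$ we have $\operatorname{cap}(A)\ge\kappa(s)\ge s^2$. Hence $\mu_k(A)\le\min\{1,\operatorname{cap}(A)^{1/2}\}\le\operatorname{cap}(A)^\theta$, and the decomposition fails.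
\end{proof}

\begin{remark}
Theorem~\ref{thm:threshold} also separates logarithmic corrections to $s^2$. If $\kappa(s)\ge c\,s^2(\log(eM/s))^\tau$ on $(0,M]$ with $c>0$ and $\tau>1$, then $I\le c^{-1}\int_1^\infty v^{-\tau}\,dv<\infty$ and part (a) applies. For $h(s)=s^2\log(e^2/s)$, the function $h(s)/s^{3/2}$ has derivative $s^{-1/2}(\frac12\log(e^2/s)-1)\ge0$ on $(0,1]$ and $\int_0^1s/h(s)\,ds=\int_2^\infty dv/v=\infty$, so part (b) gives a sequence with $\kappa\ge h$ on $(0,1]$ and no decomposition.
\end{remark}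

\begin{thebibliography}{1}

\bibitem{RL}
\emph{Reduced Limits for Nonlinear Equations with Measures},
\texttt{http://perso.uclouvain.be/augusto.ponce/26.pdf}.

\end{thebibliography}
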